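# Congruence $n$-permutability is not prime for $n\ge 3$

## 1. Permutable congruences, walks, and joins of varieties

Take two systems of equations in disjoint languages, and suppose that together they force all congruences to $n$-permute. Must one of the two systems already do so alone? We shall see that for every fixed $n\ge 3$ the answer is no. We begin with $n=3$, where everything takes place around a single element, and then ask what changes for larger $n$. First, the vocabulary.

**Definition.** Let $n\ge2$. A variety $\mathcal V$ is *(congruence) $n$-permutable* if $\alpha\circ^n\beta=\beta\circ^n\alpha$ for all $A\in\mathcal V$ and all $\alpha,\beta\in\operatorname{Con}(A)$, where $\alpha\circ^n\beta=\alpha\circ\beta\circ\alpha\circ\cdots$ has $n$ factors.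

**Theorem (Hagemann–Mitschke).** A variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ with
$$p_1(x,y,y)\approx x,\qquad p_i(x,x,y)\approx p_{i+1}(x,y,y)\ (1\le i\le n-2),\qquad p_{n-1}(x,x,y)\approx y .$$

For $n=2$ this is one term with $p_1(x,y,y)\approx x$ and $p_1(x,x,y)\approx y$; in groups, $xy^{-1}z$. For $n=3$ there are two terms:
$$p_1(x,y,y)\approx x,\qquad p_1(x,x,y)\approx p_2(x,y,y),\qquad p_2(x,x,y)\approx y. \tag{1}$$

A binary relation $\to$ on an algebra is *compatible* if it is preserved by the basic operations, hence by all terms. For tuples, $t\to t'$ always means coordinatewise. A *walk* with $m$ edges from $a$ to $b$ is a sequence $a=c_0\to c_1\to\dots\to c_m=b$.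

**Criterion (C).** Let $\mathcal V$ be $n$-permutable, let $\to$ be a reflexive compatible relation on some $A\in\mathcal V$, and let $b\to a$. Then there is a walk from $a$ to $b$ with $n-1$ edges.

*Proof.* Since $a\to a$, $b\to a$ and $b\to b$, we have $(a,b,b)\to(a,a,b)$. Apply the terms $p_i$:
$$a=p_1(a,b,b)\to p_1(a,a,b)=p_2(a,b,b)\to p_2(a,a,b)=\cdots\to p_{n-1}(a,a,b)=b.\qquad\square$$

So to refute $n$-permutability it is enough to exhibit one edge that cannot be walked back in $n-1$ steps.

**Definition.** For $k\ge3$, a $k$-ary *near-unanimity (NU) term* is a term $f$ with $f(x,\dots,x,y,x,\dots,x)\approx x$ for every position of $y$. Taking $y=x$ shows that $f$ is idempotent. For $k=3$ it is called a majority term. Let $\mathcal N_k$ be the variety with one $k$-ary operation and the $k$ NU identities.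

**Proposition 1.** The variety $\mathcal N_k$, the variety of lattices and the variety of distributive lattices have a $k$-ary NU term, and none of them is $m$-permutable for any $m\ge2$.

*Proof.* For $\mathcal N_k$ the NU term is the basic operation. In lattices take $f=\bigvee_i\bigwedge_{j\ne i}x_j$. If all arguments are $x$ except a $y$ in position $p$, then the $p$-th joinand is $x$, and each other joinand is $x\wedge y$ because $k\ge3$ leaves at least one $x$ in it. The join is $x$. On the two-element lattice, $\wedge$, $\vee$ and hence $f$ preserve $\le$. This relation is reflexive and compatible, $0\le1$, and there is no $\le$-walk of any length from $1$ to $0$, as $\le$ is transitive. Apply (C) to the lattice $\{0,1\}$, which is distributive, and to the algebra $(\{0,1\},f)\in\mathcal N_k$. $\square$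

**Definition.** $\mathcal V$ is *interpretable* in $\mathcal W$ if every operation symbol of $\mathcal V$ can be assigned a term of $\mathcal W$ so that the identities of $\mathcal V$ become identities of $\mathcal W$. (The variety with one operation $p$ satisfying $p(x,y,y)\approx x$ and $p(x,x,y)\approx y$ is interpretable in groups by $p\mapsto xy^{-1}z$.) In the lattice of interpretability types of Garcia and Taylor, the join of the types of $\mathcal V$ and $\mathcal W$ is the type of $\mathcal V\vee\mathcal W$: its signature is the disjoint union of the two signatures, and it is axiomatized by the union of the two equational theories.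

Concretely, an algebra in $\mathcal V\vee\mathcal W$ is one set carrying both a $\mathcal V$-structure and a $\mathcal W$-structure, with no identities linking them; but terms may mix the two kinds of operations. A strong Maltsev condition corresponds to the principal filter generated by the type of a finitely presented variety (finitely many operations, finitely many identities). For fixed $n$, $n$-permutability is one, by the displayed theorem.

**Definition.** A Maltsev condition $\mathsf M$ is *prime with respect to* a class $\mathcal K$ of varieties if, for all $\mathcal V,\mathcal W\in\mathcal K$, whenever $\mathcal V\vee\mathcal W$ satisfies $\mathsf M$, then $\mathcal V$ or $\mathcal W$ satisfies $\mathsf M$. It is *prime* if $\mathcal K$ may be taken to be all varieties.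

Tschantz (unpublished) proved that $2$-permutability is prime. The question is what happens for $n\ge3$.

One kind of pair can be settled at once. Suppose $\mathcal V$ and $\mathcal W$ have algebras on the *same* set, with the *same* reflexive relation $\to$ compatible with both structures, with $b\to a$ but no walk of $n-1$ edges from $a$ to $b$. Then both structures together form an algebra of $\mathcal V\vee\mathcal W$ with compatible relation $\to$, so by (C) the join is not $n$-permutable. For instance, the join of lattices with $\mathcal N_3$ is not $n$-permutable for any $n$: use $\{0,1\}$ and $\le$. A counterexample to primeness needs a $\mathcal V$ with a bad relation that is never shared with $\mathcal W$. We shall take $\mathcal W$ to be any variety with an NU term and design $\mathcal V$ around it.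

## 2. A table with an empty diagonal: the case $n=3$

We want a variety $\mathcal V$ that becomes $3$-permutable when an NU term is added, but not before. Look at (1). A natural plan is to give $p_1$ and $p_2$ extra arguments, $s_1(x,y,z,U)$ and $s_2(x,y,z,Q)$, and to arrange that suitable $U,Q$ exist only with the help of an NU term. The parameters have to be linked as follows: $U$ leads from some $P(x,y)=U(x,y,y)$ to some $u(x,y)=U(x,x,y)=Q(x,y,y)$, and $Q$ leads on from there to some $T(x,y)=Q(x,x,y)$. If $s_1(x,y,y,P(x,y))\approx x$, $s_1(x,x,y,u)\approx s_2(x,y,y,u)$ and $s_2(x,x,y,T(x,y))\approx y$, we obtain (1).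

To give an NU term something to do, supply several candidates in parallel: "columns" $j=1,\dots,k$, each with its own middle value $e_j$. The first attempt is a full table: ternary operations $\alpha_{ij}$ (all $1\le i,j\le k$) and $\beta_j$ with
$$\alpha_{ij}(x,y,y)\approx P_i(x,y),\quad \alpha_{ij}(x,x,y)\approx e_j(x,y)\approx\beta_j(x,y,y),\quad \beta_j(x,x,y)\approx T(x,y),$$
and $s_1(x,y,y,P_1,\dots,P_k)\approx x$, $s_1(x,x,y,u,\dots,u)\approx s_2(x,y,y,u)$, $s_2(x,x,y,T)\approx y$. This fails because $\mathcal V$ is then $3$-permutable by itself. Fix any one column $j$ and put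
$$p_1=s_1(x,y,z,\alpha_{1j}(x,y,z),\dots,\alpha_{kj}(x,y,z)),\qquad p_2=s_2(x,y,z,\beta_j(x,y,z)).$$
Then $p_1(x,y,y)\approx s_1(x,y,y,P_1,\dots,P_k)\approx x$, next $p_1(x,x,y)\approx s_1(x,x,y,e_j,\dots,e_j)\approx s_2(x,y,y,e_j)\approx p_2(x,y,y)$, and $p_2(x,x,y)\approx s_2(x,x,y,T)\approx y$. The point of failure is precise: one complete column suffices.

So no column may be complete. Delete the diagonal: keep $\alpha_{ij}$ only for $i\ne j$. Now column $j$ lacks the entry in row $j$, and each row $i$ lacks exactly one entry, the one in column $i$. An NU term applied along a row tolerates exactly one wrong entry. The rows must stay different, too: if all $P_i$ were the same term $P$, then $s_1(x,y,z,\alpha_{ij},\dots,\alpha_{ij})$ and $s_2(x,y,z,\beta_j)$ for a single pair $i\neq j$ would again satisfy (1).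

For $k=3$ the table is
$$\begin{array}{c|ccc} & e_1 & e_2 & e_3\\ \hline P_1 & \cdot & \alpha_{12} & \alpha_{13}\\ P_2 & \alpha_{21} & \cdot & \alpha_{23}\\ P_3 & \alpha_{31} & \alpha_{32} & \cdot\\ T & \beta_1 & \beta_2 & \beta_3 \end{array}$$
An $\alpha_{ij}$ takes the value of its row at $(x,y,y)$ and of its column at $(x,x,y)$; a $\beta_j$ takes the value of its column at $(x,y,y)$ and of its row at $(x,x,y)$.

**Definition.** Let $k\ge3$. The variety $\mathcal V_{3,k}$ has ternary operations $\alpha_{ij}$ ($1\le i\ne j\le k$) and $\beta_j$ ($1\le j\le k$), a $(3+k)$-ary operation $s_1$ and a $4$-ary operation $s_2$. Its identities are, over all meaningful indices,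

* (D1) $\alpha_{ij}(x,y,y)\approx\alpha_{ij'}(x,y,y)$; call this term $P_i(x,y)$;
* (D2) $\alpha_{ij}(x,x,y)\approx\alpha_{i'j}(x,x,y)\approx\beta_j(x,y,y)$; call this term $e_j(x,y)$;
* (D3) $\beta_j(x,x,y)\approx\beta_{j'}(x,x,y)$; call this term $T(x,y)$;
* (S1) $s_1(x,y,y,P_1(x,y),\dots,P_k(x,y))\approx x$;
* (S2) $s_1(x,x,y,u,\dots,u)\approx s_2(x,y,y,u)$;
* (S3) $s_2(x,x,y,T(x,y))\approx y$.

**Lemma 1.** Suppose (D1)–(D3) hold and there is a $k$-ary NU term $f$. Then there are terms $u(x,y)$, $U_1,\dots,U_k(x,y,z)$ and $Q(x,y,z)$ with
$$U_i(x,y,y)\approx P_i(x,y),\quad U_i(x,x,y)\approx u(x,y)\approx Q(x,y,y),\quad Q(x,x,y)\approx T(x,y).$$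

*Proof.* Put $u(x,y)=f(e_1(x,y),\dots,e_k(x,y))$ and $Q=f(\beta_1(x,y,z),\dots,\beta_k(x,y,z))$. Let $U_i(x,y,z)$ be $f$ applied to the tuple whose $j$-th entry is $\alpha_{ij}(x,y,z)$ for $j\ne i$ and whose $i$-th entry is $e_i(x,z)$. In $U_i(x,y,y)$ all entries except possibly the $i$-th equal $P_i(x,y)$, so the NU identities give $P_i(x,y)$. In $U_i(x,x,y)$ the $j$-th entry is $e_j(x,y)$ for every $j$, so the value is $u(x,y)$. In $Q(x,y,y)$ the $j$-th entry is $e_j(x,y)$, which gives $u(x,y)$; in $Q(x,x,y)$ every entry is $T(x,y)$, and $f$ is idempotent. $\square$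

**Proposition 2.** If $\mathcal W$ has a $k$-ary NU term, then $\mathcal V_{3,k}\vee\mathcal W$ is $3$-permutable.

*Proof.* Put $p_1=s_1(x,y,z,U_1,\dots,U_k)$ and $p_2=s_2(x,y,z,Q)$, with the terms of Lemma 1 evaluated at $(x,y,z)$. Then $p_1(x,y,y)\approx x$ by (S1) and $p_2(x,x,y)\approx y$ by (S3). By (S2), $p_1(x,x,y)\approx s_1(x,x,y,u,\dots,u)\approx s_2(x,y,y,u)\approx p_2(x,y,y)$ with $u=u(x,y)$. $\square$

What remains for $n=3$ is that $\mathcal V_{3,k}$ alone is *not* $3$-permutable.

## 3. An algebra in $\mathcal V_{3,k}$ with an edge $\eta\to\xi$ that cannot be walked back in two steps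

**Step 1: the elements.** The purpose is an algebra in which nothing is identified except what (D1)–(S3) force, described so explicitly that we can see every edge. The set $F$ consists of formal expressions, defined by recursion on a size $|\cdot|$; two elements are equal only if they are the same expression. Conditions such as $x\ne y$ below refer to smaller expressions, so the recursion makes sense.

*Generators:* $\xi,\eta$, of size $1$. Put $X=\{\xi,\eta\}$.

*D-elements:* $h(x)$, of size $1+|x|$; $P_i(x,y)$, $e_j(x,y)$, $T(x,y)$ for $x\ne y$, of size $1+|x|+|y|$; and $\lambda(p,q,s)$ for $\lambda\in L:=\{\alpha_{ij}\}\cup\{\beta_j\}$ with $p\ne q$ and $q\ne s$, of size $1+|p|+|q|+|s|$. We adopt the convention $P_i(x,x)=e_j(x,x)=T(x,x)=h(x)$.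

To each D-element we attach a *block*, a subset of $L\times F^3$. For $x\ne y$:

* $P_i(x,y)\leftrightarrow\{(\alpha_{ij};x,y,y):j\ne i\}$;
* $e_j(x,y)\leftrightarrow\{(\alpha_{ij};x,x,y):i\ne j\}\cup\{(\beta_j;x,y,y)\}$;
* $T(x,y)\leftrightarrow\{(\beta_j;x,x,y):1\le j\le k\}$;

and further

* $h(x)\leftrightarrow L\times\{(x,x,x)\}$;
* $\lambda(p,q,s)\leftrightarrow\{(\lambda;p,q,s)\}$, where $p\ne q\ne s$.

These blocks partition $L\times F^3$. For $(\lambda;p,q,s)$ distinguish four cases. If $p=q=s$, it lies in the block of $h(p)$ only. If $p=q\ne s$, it lies in that of $e_j(p,s)$ for $\lambda=\alpha_{ij}$ and of $T(p,s)$ for $\lambda=\beta_j$. If $p\ne q=s$, it lies in that of $P_i(p,q)$ for $\lambda=\alpha_{ij}$ and of $e_j(p,q)$ for $\lambda=\beta_j$. If $p\ne q\ne s$, it lies in its own singleton. We identify a D-element with its block. The operation $\lambda\in L$ sends $(p,q,s)$ to the block containing $(\lambda;p,q,s)$. For example $\alpha_{12}(\xi,\eta,\eta)=\alpha_{13}(\xi,\eta,\eta)=P_1(\xi,\eta)$, whereas $\alpha_{12}(\xi,\eta,\xi)$ is an element of its own.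

So (D1)–(D3) hold, and the terms $P_i,e_j,T$ give the expressions of the same name (both when $x\ne y$ and, by the convention, when $x=y$).

The third coordinate is constant on each block $d$; call it $\tau(d)$. Thus
$$\tau(P_i(x,y))=\tau(e_j(x,y))=\tau(T(x,y))=y,\quad \tau(h(x))=x,\quad \tau(\lambda(p,q,s))=s,\quad |\tau(d)|<|d|. \tag{2}$$

*Collapsing tuples.* These are the tuples on which (S1) or (S3) dictates the value. A tuple is *$1$-collapsing with value $a$* if it is $(a,w,w,P_1(a,w),\dots,P_k(a,w))$ for some $w$, and *$2$-collapsing with value $a$* if it is $(w,w,a,T(w,a))$ for some $w$.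

*S-elements:* $m(b,c,u)$ for all $b,c,u$ except those with $b=c$ and $u=h(b)$, of size $1+|b|+|c|+|u|$; and *pure* elements $\langle l;t\rangle$, of size $1$ plus the sum of the sizes of the entries of $t$. Here $l\in\{1,2\}$ and $t$ is a tuple of the arity of $s_l$ that is not $l$-collapsing and is not of the form $(b,b,c,u,\dots,u)$ if $l=1$, or $(b,c,c,u)$ if $l=2$.

**Step 2: the operations $s_1,s_2$ and the identities.** If $t$ is $l$-collapsing, let $s_l(t)$ be its value. Otherwise put $s_1(b,b,c,u,\dots,u)=m(b,c,u)$, $s_2(b,c,c,u)=m(b,c,u)$, and $s_l(t)=\langle l;t\rangle$ for all remaining $t$.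

When is $(b,b,c,u,\dots,u)$ $1$-collapsing? Then $a=b$ and $w=b=c$, so $u=P_i(b,b)=h(b)$; conversely $(b,b,b,h(b),\dots,h(b))$ is $1$-collapsing with value $b$. When is $(b,c,c,u)$ $2$-collapsing? Then $w=b=c=a$ and $u=T(b,b)=h(b)$; conversely $(b,b,b,h(b))$ is $2$-collapsing with value $b$. Hence the excluded expression $m(b,b,h(b))$ is never called for, and (S2) holds: both sides are $x$ if $x=y$ and $u=h(x)$, and both are $m(x,y,u)$ otherwise. (S1) and (S3) hold by the first clause. So $F\in\mathcal V_{3,k}$.

The argument to come uses only the following facts. They are written with a general $n$ (now $n=3$, and $1\le l\le n-1$), because they will be true again in Section 5.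

* (F1) Operations in $L$ take D-elements as values, and $(\lambda;t)$ belongs to the block $\lambda(t)$. If $t$ is $l$-collapsing, $s_l(t)$ is its value; otherwise $s_l(t)$ is an S-element.
* (F2) The value of an $l$-collapsing tuple is its first coordinate if $l\ne n-1$, and its third if $l\ne1$.
* (F3) For an S-element $z$ and each $l$ there is at most one non-$l$-collapsing $t$ with $s_l(t)=z$. Write $z[l]$ for it. The set $\mathrm{Lab}(z)$ of those $l$ for which it exists is nonempty.
* (F4) The first coordinate of $z[l]$ does not depend on $l\in\mathrm{Lab}(z)$, and neither does the third; call them $\mathrm{first}(z)$ and $\mathrm{third}(z)$. Both have smaller size than $z$.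

For $n=3$ we read off: $\mathrm{Lab}\langle l;t\rangle=\{l\}$ with $\langle l;t\rangle[l]=t$; and $\mathrm{Lab}(m(b,c,u))=\{1,2\}$, with $m(b,c,u)[1]=(b,b,c,u,\dots,u)$ and $m(b,c,u)[2]=(b,c,c,u)$, so that $\mathrm{first}=b$ and $\mathrm{third}=c$.

**Step 3: the relation and its edges.** Let $\to$ be the least compatible relation on $F$ containing the diagonal and $(\eta,\xi)$. It is $\bigcup_rE_r$, where $E_0$ is the diagonal together with $(\eta,\xi)$, and
$$E_{r+1}=E_r\cup\{(\sigma(t),\sigma(t')):\sigma\text{ a basic operation},\ (t_i,t_i')\in E_r\text{ for all }i\}.$$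
Call the generators and the D-elements *atoms*, and let $B$ be the set of atoms. So $F$ is the disjoint union of $B$ and the set of S-elements. The aim of this step is to say how an edge can arise.

**Lemma 2.** If $z\to z'$, then at least one of the following holds.

* (E0) $z,z'\in X$, and $z=z'$ or $(z,z')=(\eta,\xi)$.
* (ED) $z,z'$ are D-elements, and there are $(\lambda;t)\in z$ and $(\lambda;t')\in z'$ with the same $\lambda$ and $t\to t'$.
* (E1) $z,z'$ are S-elements and $z[l]\to z'[l]$ for some $l\in\mathrm{Lab}(z)\cap\mathrm{Lab}(z')$.
* (E2) $z'$ is an S-element, $l\in\mathrm{Lab}(z')$, and $t\to z'[l]$ for some $l$-collapsing $t$ with value $z$.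
* (E3) $z$ is an S-element, $l\in\mathrm{Lab}(z)$, and $z[l]\to t'$ for some $l$-collapsing $t'$ with value $z'$.

*Proof.* Induct on $r$ with $(z,z')\in E_r$. For $r=0$, a diagonal pair satisfies (E0), (ED) or (E1), as blocks and label sets are nonempty and $\to$ is reflexive; and $(\eta,\xi)$ satisfies (E0). For the induction step let $(z,z')=(\sigma(t),\sigma(t'))$ with all $(t_i,t'_i)\in E_r$. If $\sigma\in L$, then (F1) gives (ED). Let $\sigma=s_l$. If $t$ and $t'$ are both $l$-collapsing, then by (F2) the pair $(z,z')$ is $(t_1,t_1')$, or $(t_3,t'_3)$ if $l=n-1$; so $(z,z')\in E_r$ and the induction hypothesis applies. If neither is $l$-collapsing, then $t=z[l]$ and $t'=z'[l]$, and (E1) holds. If only $t$ is, then $t'=z'[l]$, and (E2) holds. If only $t'$ is, then $t=z[l]$, and (E3) holds. $\square$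

We note the consequences.

* (3) An edge between two atoms is of type (E0) or (ED), since the other types involve an S-element. In particular it joins two generators or two D-elements. An edge from an atom to an S-element is of type (E2), and an edge from an S-element to an atom is of type (E3).
* (4) In (E2), reading first or third coordinates of $t\to z'[l]$ with (F2): $z\to\mathrm{first}(z')$ if $l\ne n-1$, and $z\to\mathrm{third}(z')$ if $l\ne1$.
* (5) In (E3), likewise: $\mathrm{first}(z)\to z'$ if $l\ne n-1$, and $\mathrm{third}(z)\to z'$ if $l\ne1$.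
* (6) In (E1): $\mathrm{first}(z)\to\mathrm{first}(z')$ and $\mathrm{third}(z)\to\mathrm{third}(z')$.

**Step 4: edges between D-elements.** Here the empty diagonal pays off.

**Lemma 3.** Let $d,d'$ be D-elements and $a,w\in F$.

(a) If $d\to d'$, then $\tau(d)\to\tau(d')$. In particular, $h(a)\to d$ or $T(w,a)\to d$ implies $a\to\tau(d)$; and $d\to h(a)$ or $d\to T(w,a)$ implies $\tau(d)\to a$.

(b) If $P_i(a,w)\to d$ for all $i=1,\dots,k$, then $a\to\tau(d)$. If $d\to P_i(a,w)$ for all $i$, then $\tau(d)\to a$.

*Proof.* (a) The edge is of type (ED) by (3); read third coordinates. Note that $\tau(h(a))=\tau(T(w,a))=a$, also when $w=a$.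

(b) If $a=w$, then $P_i(a,w)=h(a)$, and (a) applies. Let $a\ne w$. The block of $P_i(a,w)$ is $\{(\alpha_{ij};a,w,w):j\ne i\}$. By (ED), for each $i$ the block $d$ contains some $(\alpha_{ij_i};t_i)$ with $(a,w,w)\to t_i$ (respectively $t_i\to(a,w,w)$). So for *every* $i$ the block $d$ contains a label of the form $\alpha_{i\cdot}$. Go through the blocks. $P_{i'}(x,y)$ with $x\ne y$ has only the first index $i'$. The block $e_j(x,y)$ with $x\ne y$ lacks the first index $j$. $T(x,y)$ with $x\ne y$ contains no $\alpha$. A block $\lambda(p,q,s)$ has only one label. As $k\ge3$, none of these will do. Hence $d=h(p)$ for some $p$, and $t_i=(p,p,p)$. The first coordinates give $a\to p=\tau(d)$ (respectively $\tau(d)=p\to a$). $\square$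

Part (b) is notable because $\tau(P_i(a,w))=w$, not $a$: a single edge $P_i(a,w)\to d$ only gives $w\to\tau(d)$.

**Step 5: projecting to coordinates, and where it fails.** By (C) we must exclude a walk $\xi\to z\to\eta$. If $z$ is an atom, (3) excludes it: the only edge from $\xi$ to an atom is $\xi\to\xi$, by (E0), and $\xi\to\eta$ is not an edge. If $z$ is an S-element, the obvious move is to replace $z$ by a smaller element, $\mathrm{first}(z)$ or $\mathrm{third}(z)$, and use induction. By (4) and (5), $\mathrm{first}(z)$ inherits the edges that come with label $1$, and $\mathrm{third}(z)$ those with label $2$. This settles pure $z$, which have only one label.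

It breaks down for $z=m(b,c,u)$, which may be entered with label $1$ and left with label $2$. Take $z=m(\xi,\eta,u)$. To enter from $\xi$ with label $1$ and $w=\eta$, and to leave to $\eta$ with label $2$ and $w=\xi$, we need
$$(\xi,\eta,\eta,P_1(\xi,\eta),\dots,P_k(\xi,\eta))\to(\xi,\xi,\eta,u,\dots,u),\qquad (\xi,\eta,\eta,u)\to(\xi,\xi,\eta,T(\xi,\eta)).$$
In the first three coordinates both hold. Yet $\mathrm{first}(z)=\xi$ and $\mathrm{third}(z)=\eta$ do not help: there is no edge $\xi\to\eta$. The obstruction must come from $u$, which has to satisfy $P_i(\xi,\eta)\to u$ for all $i$ and $u\to T(\xi,\eta)$. A near miss is $u=e_j(\xi,\eta)$: for $i\ne j$ we have $\alpha_{ij}(\xi,\eta,\eta)\to\alpha_{ij}(\xi,\xi,\eta)$, that is $P_i(\xi,\eta)\to u$, and $u=\beta_j(\xi,\eta,\eta)\to\beta_j(\xi,\xi,\eta)=T(\xi,\eta)$. Only $P_j(\xi,\eta)\to u$ fails, because the block $e_j(\xi,\eta)$ has no label $\alpha_{j\cdot}$ and (ED) needs a common label.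

The way out is to look neither at $b$ nor at $c$ but at the parameter: if $u$ is a D-element $d$, then by Lemma 3 the element $\tau(d)$ inherits *all* the edges of $z$ from and to atoms. And $u$ can be made an atom by induction, because $u$ is smaller than $z$.

**Step 6: contracting one element to an atom.** This carries out the plan.

**Lemma 4.** Let $n=3$. For every $z\in F$ there is $r\in B$ with $|r|\le|z|$ such that for all $a\in B$: $a\to z$ implies $a\to r$, and $z\to a$ implies $r\to a$.

*Proof.* Induct on $|z|$. If $z\in B$, take $r=z$. Let $z$ be an S-element. It suffices to find $z'$ with $|z'|<|z|$ that inherits the edges from and to atoms, because then the $r$ belonging to $z'$ will serve for $z$.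

If $z=\langle 1;t\rangle$, every edge from or to an atom is of type (E2) or (E3) with label $1$, and $z'=\mathrm{first}(z)$ works by (4) and (5). If $z=\langle2;t\rangle$, the label is $2$, and $z'=\mathrm{third}(z)$ works.

Let $z=m(b,c,u)$. If no atom has an edge from or to $z$, take $z'=b$. Otherwise apply the induction hypothesis to $u$ and get $v\in B$ with $|v|\le|u|$ that inherits the edges of $u$ from and to atoms. Let $a\in B$ with $a\to z$. By (E2), some $l$-collapsing tuple with value $a$ has an edge to $z[l]$, and all coordinates of $z[l]$ from the fourth on are $u$. So for some $w$: either $l=1$ and $P_i(a,w)\to u$ for all $i$, or $l=2$ and $T(w,a)\to u$. The left-hand sides are D-elements, hence atoms, so the same holds with $v$ instead of $u$. In the same way, for $a\in B$ with $z\to a$ there is $w$ such that $v\to P_i(a,w)$ for all $i$, or $v\to T(w,a)$. Thus $v$ is joined by an edge to a D-element, and being an atom it is itself a D-element by (3). Put $z'=\tau(v)$. Lemma 3 gives $a\to\tau(v)$ in the first situation and $\tau(v)\to a$ in the second, and $|\tau(v)|<|v|\le|u|<|z|$. $\square$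

**Proposition 3.** $\mathcal V_{3,k}$ is not $3$-permutable.

*Proof.* Otherwise (C), applied to $\eta\to\xi$ in $F$, gives $\xi\to z\to\eta$. By Lemma 4 there is an atom $r$ with $\xi\to r\to\eta$. By (3) the first edge forces $r=\xi$, and then $\xi\to\eta$ is an edge between atoms that is neither (E0) nor (ED), a contradiction. $\square$

So $3$-permutability is not prime: by Propositions 1, 2 and 3, $\mathcal V_{3,3}\vee\mathcal N_3$ is $3$-permutable, and neither $\mathcal V_{3,3}$ nor $\mathcal N_3$ is.

## 4. Longer chains: the varieties $\mathcal V_{n,k}$ and the main theorem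

For $n>3$ we interpose further operations between $s_1$ and the last one. Let $n,k\ge3$.

**Definition.** The finitely presented variety $\mathcal V_{n,k}$ has the ternary operations $\alpha_{ij}$ ($1\le i\ne j\le k$) and $\beta_j$ ($1\le j\le k$), one $(3+k)$-ary operation $s_1$, and $4$-ary operations $s_2,\dots,s_{n-1}$. Its identities are (D1), (D2), (D3), (S1) as in Section 2, and

* (S2) $s_1(x,x,y,u,\dots,u)\approx s_2(x,y,y,u)$, and $s_l(x,x,y,u)\approx s_{l+1}(x,y,y,u)$ for $2\le l\le n-2$;
* (S3) $s_{n-1}(x,x,y,T(x,y))\approx y$.

For $n=3$ this is the variety of Section 2.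

**Theorem.** Let $n,k\ge3$.

1. If $\mathcal W$ is any variety with a $k$-ary NU term, then $\mathcal V_{n,k}\vee\mathcal W$ is congruence $n$-permutable.
2. $\mathcal V_{n,k}$ is not congruence $n$-permutable.
3. The finitely presented variety $\mathcal N_k$, and also the varieties of lattices and of distributive lattices, have a $k$-ary NU term and are not $m$-permutable for any $m\ge2$.

**Corollary.** For every $n\ge3$, congruence $n$-permutability is not prime. This already fails for the two finitely presented varieties $\mathcal V_{n,3}$ and $\mathcal N_3$: their join is $n$-permutable and neither of them is. More strongly, $\mathcal V_{n,k}$ together with any non-$n$-permutable variety with a $k$-ary NU term forms a counterexample. With Tschantz's theorem, congruence $n$-permutability is prime if and only if $n=2$.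

The Corollary follows from the Theorem by the definition of primeness. Part (3) is Proposition 1.

*Proof of (1).* With the terms of Lemma 1 put
$$p_1=s_1(x,y,z,U_1,\dots,U_k),\qquad p_l=s_l(x,y,z,u(x,z))\ (2\le l\le n-2),\qquad p_{n-1}=s_{n-1}(x,y,z,Q).$$
By (S1), $p_1(x,y,y)\approx x$; by (S3), $p_{n-1}(x,x,y)\approx y$. Let $1\le l\le n-2$. The entries of $p_l(x,x,y)$ from the fourth on all equal $u(x,y)$, and the fourth entry of $p_{l+1}(x,y,y)$ equals $u(x,y)$. So $p_l(x,x,y)\approx p_{l+1}(x,y,y)$ by (S2), and Hagemann–Mitschke terms exist. $\square$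

What changes in (2)? By (C) we must now exclude walks $\xi\to z_1\to\dots\to z_{n-2}\to\eta$ with $n-2$ interior vertices. Applying the idea of Lemma 4 to each $z_i$ separately is not enough: that lemma preserves edges between $z$ and *atoms*, whereas an edge $z_i\to z_{i+1}$ may join two S-elements. A whole stretch of the walk has to be contracted at once. In return there is something new to exploit: an element $s_l(b,b,c,u)=s_{l+1}(b,c,c,u)$ with $b\ne c$ has only the two neighboring labels $l,l+1$, so a walk needs many vertices to pass from label $1$ to label $n-1$. The exceptions are the elements $s_l(b,b,b,u)$, which by (S2) do not depend on $l$ and carry all labels at once; but there first and third coordinates coincide.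

## 5. The algebra $F\in\mathcal V_{n,k}$

Fix $n,k\ge3$. Generators, D-elements, their blocks, the operations in $L$ and the function $\tau$ are introduced by exactly the same rules as in Section 3, now inside the new set $F$. Thus the blocks partition $L\times F^3$, (D1)–(D3) hold, and so does (2). Only the S-part is new.

**Step 1: collapsing tuples and S-elements.** We again impose only what the identities force. Setting $y=x$ in (S1) forces $s_1(a,a,a,h(a),\dots,h(a))=a$, and (S2) carries this to every $s_l$. So call a tuple $t$ *$l$-collapsing with value $a$* if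

* $l=1$ and $t=(a,w,w,P_1(a,w),\dots,P_k(a,w))$ for some $w$;
* $2\le l\le n-2$ and $t=(a,a,a,h(a))$;
* $l=n-1$ and $t=(w,w,a,T(w,a))$ for some $w$.

The value is the first coordinate if $l\ne n-1$ and the third if $l\ne1$, which is (F2).

To save words, for $l=1$ we read $(b,b,c,u)$ as $(b,b,c,u,\dots,u)$, of length $3+k$. The S-elements are:

* $m_l(b,c,u)$ for $1\le l\le n-2$ and $b\ne c$, of size $1+|b|+|c|+|u|$;
* $\mu(b,u)$ for $u\ne h(b)$, of size $1+|b|+|u|$;
* pure elements $\langle l;t\rangle$ with $1\le l\le n-1$, of size $1$ plus the sum of the sizes of the entries of $t$, where $t$ is a tuple of the arity of $s_l$ that is not $l$-collapsing, is not of the form $(b,b,c,u)$ when $l\le n-2$, and is not of the form $(b,c,c,u)$ when $l\ge2$.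

Convention: $m_l(b,b,u)=\mu(b,u)$ for all $l$. (For $n=3$ we have merely renamed $m(b,b,u)$ and changed its size.)

**Step 2: the operations.** If $t$ is $l$-collapsing, $s_l(t)$ is its value. Otherwise:

* if $l\le n-2$ and $t=(b,b,c,u)$, then $s_l(t)=m_l(b,c,u)$;
* if $l\ge2$ and $t=(b,c,c,u)$, then $s_l(t)=m_{l-1}(b,c,u)$;
* in all other cases $s_l(t)=\langle l;t\rangle$.

If the first two clauses both apply, all three leading entries of $t$ are equal, say to $b$, and both give $\mu(b,u)$. Moreover, for every $l$ the tuple $(b,b,b,u)$ is $l$-collapsing if and only if $u=h(b)$: for $l=1$ and $l=n-1$ it forces $a=w=b$, and $P_i(b,b)=T(b,b)=h(b)$; for other $l$ it is the definition. So $\mu(b,u)$ arises only with $u\ne h(b)$, as it should.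

**Step 3: the identities.** (S1) and (S3) hold by the first clause. For (S2), consider $(x,x,y,u)$ with $l\le n-2$. It is $l$-collapsing if and only if $x=y$ and $u=h(x)$: for $l=1$ collapsing forces $w=x=y$ and hence $u=P_1(x,x)=h(x)$, for $2\le l\le n-2$ this is the definition, and the converse was just seen. Likewise $(x,y,y,u)$ with $l\ge2$ is $l$-collapsing if and only if $x=y$ and $u=h(x)$: for $l=n-1$ collapsing forces $w=x=y$ and $u=T(x,x)=h(x)$, and for $2\le l\le n-2$ it is the definition. So if $x=y$ and $u=h(x)$, both sides of (S2) are $x$; otherwise both are $m_l(x,y,u)$. Hence $F\in\mathcal V_{n,k}$.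

**Step 4: labels.** We verify (F3) and (F4). Inspecting Step 2, the non-$l$-collapsing tuples that $s_l$ sends to a given S-element are as follows.

* $\langle l;t\rangle$ is obtained only from $s_l$, at $t$. So $\mathrm{Lab}\langle l;t\rangle=\{l\}$ and $\langle l;t\rangle[l]=t$.
* For $b\ne c$, $m_l(b,c,u)$ is obtained by the first clause from $s_l$ at $(b,b,c,u)$ and by the second clause from $s_{l+1}$ at $(b,c,c,u)$, and in no other way; by Step 3 these tuples are not collapsing. So $\mathrm{Lab}(m_l(b,c,u))=\{l,l+1\}$, with $m_l(b,c,u)[l]=(b,b,c,u)$ and $m_l(b,c,u)[l+1]=(b,c,c,u)$.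
* $\mu(b,u)$ is obtained from every $s_l$, at $(b,b,b,u)$ only: by the first clause for $l\le n-2$ and by the second for $l\ge2$. So $\mathrm{Lab}(\mu(b,u))=\{1,\dots,n-1\}$ and $\mu(b,u)[l]=(b,b,b,u)$.

In each case first and third coordinates do not depend on the label and are smaller than the element; $\mathrm{first}(\mu(b,u))=\mathrm{third}(\mu(b,u))=b$. Note also that for $z=m_l(b,c,u)$ all coordinates of $z[l]$ and $z[l+1]$ from the fourth on equal $u$.

Thus (F1)–(F4) hold. Let $\to$ and $B$ be defined as in Section 3, Step 3. The proof of Lemma 2 used only (F1)–(F3), the consequences (3)–(6) also (F4), and the proof of Lemma 3 only the blocks and (3). So all of them hold for the present $F$, with $n-1$ as the last label.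

## 6. Contracting walks to atoms

**Lemma 5.** Let $1\le j\le n-2$ and let $z_1\to z_2\to\dots\to z_j$ be a walk in $F$. Then there is a walk $r_1\to\dots\to r_j$ in $B$ with $|r_i|\le|z_i|$ for all $i$, such that for all $a\in B$: $a\to z_1$ implies $a\to r_1$, and $z_j\to a$ implies $r_j\to a$.

The proof is by induction on $\sum|z_i|$, over all lengths $j\le n-2$ simultaneously.

**Step 1: walks containing an atom.** If all $z_i\in B$, take $r_i=z_i$. Suppose some but not all $z_i$ are in $B$. Put $r_i=z_i$ for $z_i\in B$, and apply the induction hypothesis to each maximal run of non-atoms, a shorter walk of smaller total size. The edges between a run and a neighboring atom of the walk are kept, by the property of the lemma for that run. At the two ends, the edges from and to atoms $a$ are kept for the same reason if the end vertex lies in a run, and trivially if it is an atom.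

From now on no $z_i$ is in $B$.

**Step 2: isolating a stretch of level edges.** By Lemma 2 each edge $z_i\to z_{i+1}$ is of type (E1), (E2) or (E3). Fix one such type for each edge, with a witnessing label $l_i$, and call the edge *level*, *up* or *down* accordingly. The aim is a stretch with only level edges inside, entered from an up edge or from outside, and left by a down edge or to the outside.

Let $p-1$ be the largest index of an up edge, and $p=1$ if there is none. Let $q\ge p$ be the smallest index such that the edge from $z_q$ to $z_{q+1}$ is down, and $q=j$ if there is none. Then the edges with indices $p,\dots,q-1$ are level. Record how the stretch is entered and left by sets of pairs (element, label):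

* If $p>1$, put $\mathrm{In}=\{(z_{p-1},l_{p-1})\}$. If $p=1$, let $\mathrm{In}$ be the set of all $(a,l)$ with $a\in B$, $l\in\mathrm{Lab}(z_1)$, and $t\to z_1[l]$ for some $l$-collapsing $t$ with value $a$.
* If the edge from $z_q$ to $z_{q+1}$ exists and is down, put $\mathrm{Out}=\{(z_{q+1},l_q)\}$. Otherwise $q=j$, and $\mathrm{Out}$ is the set of all $(a,l)$ with $a\in B$, $l\in\mathrm{Lab}(z_j)$, and $z_j[l]\to t'$ for some $l$-collapsing $t'$ with value $a$.

By (3), if $p=1$ then every atom $a$ with $a\to z_1$ occurs in $\mathrm{In}$, and if $q=j$ then every atom $a$ with $z_j\to a$ occurs in $\mathrm{Out}$. By (4) and (5), in all cases: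
$$(a,l)\in\mathrm{In}\ \Rightarrow\ l\in\mathrm{Lab}(z_p),\quad a\to\mathrm{first}(z_p)\text{ if }l\ne n-1,\quad a\to\mathrm{third}(z_p)\text{ if }l\ne1; \tag{7}$$
$$(a,l)\in\mathrm{Out}\ \Rightarrow\ l\in\mathrm{Lab}(z_q),\quad \mathrm{first}(z_q)\to a\text{ if }l\ne n-1,\quad \mathrm{third}(z_q)\to a\text{ if }l\ne1. \tag{8}$$

**Claim.** There is a walk $z'_p\to\dots\to z'_q$ in $F$ with $|z'_i|<|z_i|$, with $a\to z'_p$ for all $(a,l)\in\mathrm{In}$, and with $z'_q\to a$ for all $(a,l)\in\mathrm{Out}$.

**Step 3: the Claim implies the lemma.** Put $z'_i=z_i$ for $i<p$ and for $i>q$. If $p>1$, then $z_{p-1}\to z'_p$ because $z_{p-1}$ occurs in $\mathrm{In}$; if $q<j$, then $z'_q\to z_{q+1}$ because $z_{q+1}$ occurs in $\mathrm{Out}$. So $z'_1\to\dots\to z'_j$ is a walk, with $|z'_i|\le|z_i|$ and smaller total size. Every atom $a$ with $a\to z_1$ satisfies $a\to z'_1$: if $p=1$ because $a$ occurs in $\mathrm{In}$, and if $p>1$ because $z'_1=z_1$. Likewise every atom $a$ with $z_j\to a$ satisfies $z'_j\to a$. The induction hypothesis for $z'_1\to\dots\to z_j'$ yields the walk $r_1\to\dots\to r_j$.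

It remains to prove the Claim. Steps 4 and 5 are the cases where projecting to coordinates works.

**Step 4: some $z_i$ with $p\le i\le q$ is of the form $\mu(b,u)$.** The idea is to use one coordinate up to $z_i$ and possibly the other from there on, since they agree at $z_i$.

Choose $C\in\{\mathrm{first},\mathrm{third}\}$ so that $a\to C(z_p)$ for all $(a,l)\in\mathrm{In}$. If $z_p$ is a $\mu$-element, put $C=\mathrm{first}$. Since $\mathrm{first}(z_p)=\mathrm{third}(z_p)$, and no $l$ equals both $1$ and $n-1$, (7) gives what we want. If $z_p$ is not a $\mu$-element, then $n\ge4$, since for $n=3$ we have $j=1$ and so $p=q=i$. Then $\mathrm{Lab}(z_p)$, being of the form $\{l\}$ or $\{l,l+1\}$, does not contain both $1$ and $n-1$. Put $C=\mathrm{first}$ if $n-1\notin\mathrm{Lab}(z_p)$ and $C=\mathrm{third}$ otherwise (then $1\notin\mathrm{Lab}(z_p)$), and use (7).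

In the same way, with $z_q$ and (8), choose $C'\in\{\mathrm{first},\mathrm{third}\}$ with $C'(z_q)\to a$ for all $(a,l)\in\mathrm{Out}$: $C'=\mathrm{first}$ if $z_q$ is a $\mu$-element or $n-1\notin\mathrm{Lab}(z_q)$, and $C'=\mathrm{third}$ otherwise. Put $z'_h=C(z_h)$ for $p\le h\le i$ and $z'_h=C'(z_h)$ for $i\le h\le q$. This is consistent since $C(z_i)=b=C'(z_i)$. It is a walk by (6), as the edges $p,\dots,q-1$ are level. The sizes drop by (F4).

**Step 5: no $z_i$ with $p\le i\le q$ is a $\mu$-element, and the labels $1$ and $n-1$ do not both occur in $\mathrm{In}\cup\mathrm{Out}$.** If $n-1$ does not occur, put $z'_i=\mathrm{first}(z_i)$ for $p\le i\le q$. Otherwise $1$ does not occur; put $z'_i=\mathrm{third}(z_i)$. By (6), (7), (8) and (F4) this is as required.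

**Step 6: no $z_i$ with $p\le i\le q$ is a $\mu$-element, and both $1$ and $n-1$ occur in $\mathrm{In}\cup\mathrm{Out}$.** Here coordinates fail, exactly as for $m(\xi,\eta,u)$ in Section 3. First we count labels, to show that the stretch is the entire walk and carries a walk of parameters:
$$p=1,\quad q=j=n-2,\quad z_i=m_{\kappa_i}(b_i,c_i,u_i)\text{ with }b_i\ne c_i,\quad u_1\to u_2\to\dots\to u_{n-2}. \tag{9}$$

If $n=3$, then $j=p=q=1$, and by (7) and (8) $\mathrm{Lab}(z_1)\supseteq\{1,2\}$. As $z_1$ is not a $\mu$-element, $z_1=m_1(b_1,c_1,u_1)$ with $b_1\ne c_1$, and (9) holds.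

Let $n\ge4$. Each $\mathrm{Lab}(z_i)$ with $p\le i\le q$ is $\{l\}$ or $\{l,l+1\}$, so it does not contain both $1$ and $n-1$. Labels in $\mathrm{In}$ lie in $\mathrm{Lab}(z_p)$, and labels in $\mathrm{Out}$ lie in $\mathrm{Lab}(z_q)$. Hence one of $1,n-1$ occurs as a label $\lambda_0$ in $\mathrm{In}$, and the other occurs as a label $\lambda_1$ in $\mathrm{Out}$. Consider the sequence
$$\lambda_0,\ l_p,\ l_{p+1},\dots,l_{q-1},\ \lambda_1 .$$
A level edge has $l_i\in\mathrm{Lab}(z_i)\cap\mathrm{Lab}(z_{i+1})$. So consecutive terms of the sequence lie in a common set $\mathrm{Lab}(z_i)$, for $i=p,\dots,q$ respectively, and differ by at most $1$. There are $q-p+1\le j\le n-2$ steps, and the total displacement is $n-2$. Therefore $q-p+1=j=n-2$, that is $p=1$ and $q=j=n-2$, and every step is by exactly $1$ in the same direction. So each $\mathrm{Lab}(z_i)$ has two elements, which means $z_i=m_{\kappa_i}(b_i,c_i,u_i)$ with $b_i\ne c_i$. The internal labels $l_1,\dots,l_{n-3}$ lie strictly between $1$ and $n-1$, and the fourth coordinates of $z_i[l_i]\to z_{i+1}[l_i]$ are $u_i$ and $u_{i+1}$. So $u_i\to u_{i+1}$,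 and (9) is proved.

Next we make the parameters atoms. Since $|u_i|<|z_i|$, the induction hypothesis applies to $u_1\to\dots\to u_{n-2}$. It yields a walk $v_1\to\dots\to v_{n-2}$ in $B$ with $|v_i|\le|u_i|$, such that atoms $d$ with $d\to u_1$ satisfy $d\to v_1$, and atoms $d$ with $u_{n-2}\to d$ satisfy $v_{n-2}\to d$.

Let $(a,l)\in\mathrm{In}$. As $p=1$, there is an $l$-collapsing $t$ with value $a$ and $t\to z_1[l]$, and all coordinates of $z_1[l]$ from the fourth on equal $u_1$. So one of the following holds:

* $l=1$, and for some $w$, $P_i(a,w)\to u_1$ for all $i$;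
* $1<l<n-1$, and $h(a)\to u_1$;
* $l=n-1$, and $T(w,a)\to u_1$ for some $w$.

The left-hand sides are D-elements, hence atoms, so the same holds with $v_1$ in place of $u_1$. Now let $(a,l)\in\mathrm{Out}$. As no up edge exists and all edges $1,\dots,j-1$ are level, $\mathrm{Out}$ was defined by the second alternative: there is an $l$-collapsing $t'$ with value $a$ and $z_{n-2}[l]\to t'$. In the same way we get, according to $l$: for some $w$, $v_{n-2}\to P_i(a,w)$ for all $i$; or $v_{n-2}\to h(a)$; or $v_{n-2}\to T(w,a)$ for some $w$.

Finally we descend by $\tau$. Since $\mathrm{In}\cup\mathrm{Out}\ne\emptyset$, one of $v_1,v_{n-2}$ is joined by an edge to a D-element. By (3), edges between atoms join two generators or two D-elements; so that $v$ is a D-element, and following the walk, all $v_i$ are D-elements. By Lemma 3(a), $\tau(v_1)\to\dots\to\tau(v_{n-2})$ is a walk. By Lemma 3 — part (b) for the condition with the $P_i$, part (a) for the other two — $a\to\tau(v_1)$ for all $(a,l)\in\mathrm{In}$, and $\tau(v_{n-2})\to a$ for all $(a,l)\in\mathrm{Out}$. Moreover $|\tau(v_i)|<|v_i|\le|u_i|<|z_i|$. Put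 $z'_i=\tau(v_i)$. This proves the Claim and Lemma 5. $\square$

**Step 7: proof of part (2) of the Theorem.** Suppose $\mathcal V_{n,k}$ is $n$-permutable. We have $F\in\mathcal V_{n,k}$, the relation $\to$ is reflexive and compatible, and $\eta\to\xi$. So (C) gives a walk $\xi\to z_1\to\dots\to z_{n-2}\to\eta$ in $F$. As $\xi,\eta\in B$, Lemma 5 with $j=n-2\ge1$ gives
$$\xi\to r_1\to\dots\to r_{n-2}\to\eta\qquad\text{with all }r_i\in B.$$
Edges between atoms are of type (E0) or (ED), and the only such edge starting at $\xi$ is $\xi\to\xi$. Hence $r_1=\dots=r_{n-2}=\xi$, and the last edge $\xi\to\eta$ is a contradiction. So $\mathcal V_{n,k}$ is not $n$-permutable. $\blacksquare$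

## 7. Linear, idempotent and low-depth equations

The source lists three positive results for restricted classes of varieties; it is instructive to see why the examples avoid them. Nothing here is used in the proof.

Opršal proved that, for each fixed $n\ge2$, $n$-permutability is prime with respect to varieties axiomatized by linear equations. The identities (S1) and (S3) are not linear: they nest $P_i$ inside $s_1$ and $T$ inside $s_{n-1}$.

Valeriote and Willard showed that "$n$-permutable for some $n$" is prime with respect to idempotent varieties. $\mathcal V_{n,k}$ is not idempotent: in $F$ we have $\alpha_{ij}(\xi,\xi,\xi)=h(\xi)\ne\xi$.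

Sequeira proved that $2$- and $3$-permutability are prime with respect to varieties axiomatized by equations involving terms of depth at most $2$. Here the convention for depth matters. If variables have depth $0$, then *every* variety is term equivalent to one axiomatized in depth at most $2$. Indeed, add for every $r$ and every $r$-ary term $t$ an $r$-ary symbol $f_t$, with the equations
$$f_{x_i}(\vec x)\approx x_i,\qquad f_{g(t_1,\dots,t_m)}(\vec x)\approx g(f_{t_1}(\vec x),\dots,f_{t_m}(\vec x)),\qquad f_t(\vec x)\approx f_{t'}(\vec x)$$
for each identity $t\approx t'$ of the variety. By induction on $t$ the first two kinds force $f_t\approx t$, and then the third kind says $t\approx t'$. Joins and $n$-permutability respect term equivalence, so under that convention the theorem would settle $n=3$ for all varieties, contrary to Section 3. It must therefore be read with variables having depth $1$, and then (S1) has depth $3$.
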